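\title{Chromatic roots of plane graphs whose 2-cuts lie on the outer cycle}

\begin{abstract}
Let $\mathcal{G}$ be the class of 2-connected plane graphs in which both vertices of every 2-cut lie on the outer cycle, and let $q_0\approx 1.225$ be the root in $(1,2)$ of $t^4-4t^3+4t^2-4t+4$. Dong and Jackson conjectured that $q_0$ is the infimum of the chromatic roots in $(1,2]$ of the graphs in $\mathcal{G}$. We prove this conjecture: no graph in $\mathcal{G}$ has a chromatic root in $(1,q_0]$, and roots occur arbitrarily close to $q_0$ from above. If every vertex off the outer cycle has degree at least 3, in particular if the graph is 3-connected and planar, then there is no chromatic root in $(1,\frac{31}{25}]$. The proof replaces one side of a 2-cut by a single weighted edge and controls the weights by an induction in which nonzero weights are allowed on the outer cycle and at one distinguished vertex.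
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple unless stated otherwise. The \emph{chromatic polynomial} $P(G,q)$ of a graph $G$ is the polynomial whose value at each non-negative integer $q$ is the number of proper $q$-colorings of $G$, and a real number $q$ is a \emph{chromatic root} of $G$ if $P(G,q)=0$. Every graph with an edge has the roots $0$ and $1$, and every graph with an odd cycle has the root $2$. How close to $1$ can a root in between be? For a class $\mathcal{C}$ of graphs we measure this by
\[
\omega(\mathcal{C})=\inf\{\,q\in(1,2] : P(G,q)=0 \text{ for some } G\in\mathcal{C}\,\}.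
\]

A graph is \emph{2-connected} if it is connected, has at least 3 vertices and has no cut vertex. If two graphs $G_1,G_2$ share exactly one vertex, then $P(G_1\cup G_2,q)=P(G_1,q)P(G_2,q)/q$, so the roots in $(1,2]$ of any graph come from its 2-connected blocks. Write $s=q-1$. For the cycle $C_n$ we have $P(C_n,q)=s^n+(-1)^ns$, so $(-1)^nP(C_n,q)=s+(-s)^n>0$ for $0<s<1$: cycles have no root in $(1,2)$, and $(-1)^n$ is the sign to expect just to the right of $1$. For $K_{2,3}$, giving the two vertices of degree 3 equal or distinct colors yields
\[
P(K_{2,3},q)=q(q-1)^3+q(q-1)(q-2)^3=qs\bigl[s^2-(1-s)^3\bigr].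
\]
The bracket is $-1$ at $s=0$ and $\frac18$ at $s=\frac12$, so $K_{2,3}$ has a root in $(1,\frac32)$. This root comes from three paths glued along a \emph{2-cut}, that is, a set of two vertices whose removal disconnects the graph. Nesting such 2-cuts inside one another moves roots further toward $1$, but not all the way: Jackson~\cite{Jackson} proved that $\omega=\frac{32}{27}\approx1.185$ for the class of all graphs.

It is then natural to restrict the way in which 2-cuts can be nested and to ask how far $\omega$ rises. A \emph{plane graph} is a graph together with a drawing in the plane without crossings; in a 2-connected plane graph the outer face is bounded by a cycle, the \emph{outer cycle}. Let $\mathcal{G}$ be the class of 2-connected plane graphs in which both vertices of every 2-cut lie on the outer cycle. It contains the cycles, $K_{2,3}$ (whose only 2-cut consists of the two vertices of degree 3) and all 3-connected plane graphs. With $s=t-1$,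
\[
t^4-4t^3+4t^2-4t+4=t^2(t-2)^2-4(t-1)=(1-s^2)^2-4s=:\Delta(s).
\]
On $[0,1]$ we have $\Delta'(s)=-4s(1-s^2)-4<0$, $\Delta(0)=1$ and $\Delta(1)=-4$, so $\Delta$ has a unique root $s_0\in(0,1)$, and $s_0<\frac14$ because $\Delta(\frac14)=(\frac{15}{16})^2-1<0$. Put $q_0=1+s_0\approx1.225$. Dong and Jackson~\cite{DongJackson} conjectured that $\omega(\mathcal{G})=q_0$; the conjecture is stated in this form in~\cite{Roots}. We prove it.

\begin{theorem}\label{thm:main}
If $G$ is a 2-connected plane graph on $n$ vertices all of whose 2-cuts are contained in the outer cycle, then $(-1)^nP(G,q)>0$ for all $q\in(1,q_0]$. Moreover, for every $\varepsilon>0$ some graph in this class has a chromatic root in $(q_0,q_0+\varepsilon)$. Hence $\omega(\mathcal{G})=q_0$, and the infimum is not attained.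
\end{theorem}

The graphs with roots near $q_0$ have many vertices of degree 2 off the outer cycle. When these are excluded, the same proof gives a longer zero-free interval.

\begin{theorem}\label{thm:deg3}
Let $G$ be a 2-connected plane graph on $n$ vertices all of whose 2-cuts are contained in the outer cycle, and suppose that every vertex not on the outer cycle has degree at least 3 (for example, let $G$ be any 3-connected planar graph). Then $(-1)^nP(G,q)>0$ for all $q\in(1,\frac{31}{25}]$.
\end{theorem}

The basic tool, set up in Section~\ref{sec:weights}, is that one side of a 2-cut $\{u,w\}$ acts on the rest of the graph exactly like a single edge $uw$ with a real weight. Section~\ref{sec:sharp} uses it to construct the roots near $q_0$ and shows where the number $q_0$ comes from: it is the value at which a one-dimensional map on weights loses its fixed point. The rest of the paper proves the zero-free intervals. Section~\ref{sec:intervals} explains which weights the induction has to carry and fixes two intervals for them. Section~\ref{sec:plane} contains the graph theory, with no weights. Section~\ref{sec:hub} proves the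 key lemma, which handles 3-connected pieces, and Section~\ref{sec:cuts} reduces a graph of $\mathcal{G}$ to such pieces.

\section{Weighted graphs and effective weights}\label{sec:weights}

From now on $q>1$ is real and $s=q-1$. A \emph{weighted graph} is a multigraph $G=(V,E)$, loops and parallel edges allowed, with a real weight $y_e$ on each edge. Put
\[
Z_G=\sum_{A\subseteq E}q^{k(A)}\prod_{e\in A}(y_e-1),\qquad F(G)=(-1)^{|V|}Z_G,
\]
where $k(A)$ is the number of components of $(V,A)$. For an integer $q\ge1$,
\begin{equation}\label{eq:coloring}
Z_G=\sum_{\sigma:V\to\{1,\dots,q\}}\ \prod_{e\ \text{monochromatic under }\sigma}y_e .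
\end{equation}
To see this, write the product as $\prod_{e}\bigl(1+(y_e-1)\mathbf{1}[e\text{ monochromatic}]\bigr)$, expand it over subsets $A\subseteq E$, and note that exactly $q^{k(A)}$ maps $\sigma$ make all edges of $A$ monochromatic. Thus $y_e$ is the price of giving the ends of $e$ the same color: weight $0$ forbids it and weight $1$ makes the edge irrelevant. If all weights are $0$, then $Z_G=P(G,q)$, and the zero-free statements of our theorems read $F(G)>0$.

The quantity $Z_G$ is a polynomial in $q$ and the weights. Hence a polynomial identity that is proved from \eqref{eq:coloring} for all integers $q\ge2$ and all weights holds for all real $q$. For instance, parallel edges may be \emph{merged} into one edge whose weight is the product of their weights, without changing $Z$ or $F$. If $e$ is not a loop, splitting the defining sum according to whether $e\in A$ gives $Z_G=Z_{G-e}+(y_e-1)Z_{G/e}$, and since $G/e$ has one vertex fewer,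
\begin{equation}\label{eq:delcon}
F(G)=F(G-e)+(1-y_e)\,F(G/e).
\end{equation}
The sign $(-1)^{|V|}$ is chosen so that both coefficients are positive when $y_e<1$.

A \emph{two-terminal graph} is a weighted graph $T$ with two distinct distinguished vertices $u,w$, its \emph{terminals}. Let $T^+$ be $T$ plus a new edge $uw$ of weight $0$, let $T^\circ$ be $T$ with $u$ and $w$ identified, and put
\[
a(T)=\frac{Z_{T^+}}{q(q-1)},\qquad b(T)=\frac{Z_{T^\circ}}{q}.
\]
Both are polynomials: $q$ divides every $Z$ because $k(A)\ge1$, and $Z_{T^+}$ vanishes at $q=1$ because the only coloring makes an edge of weight $0$ monochromatic. For an integer $q\ge2$, $Z_{T^+}$ is the weighted number of colorings of $T$ with $\sigma(u)\ne\sigma(w)$, and by symmetry each of the $q(q-1)$ pairs of distinct colors contributes equally. So $a(T)$ is the weighted number of colorings in which $u,w$ have two given distinct colors. Likewise $b(T)$ is the weighted number in which they have a given common color. A single edge of weight $y$ has $a=1$ and $b=y$.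

\begin{lemma}\label{lem:compose}
Let $T,T_1,T_2$ be two-terminal graphs, and write $a_i=a(T_i)$, $b_i=b(T_i)$.
\begin{enumerate}
\item[(a)] $Z_T=q(q-1)\,a(T)+q\,b(T)$.
\item[(b)] (Parallel composition.) If $T_1,T_2$ have the same terminals $u,w$ and share no other vertex and no edge, then $T=T_1\cup T_2$ has $a(T)=a_1a_2$ and $b(T)=b_1b_2$.
\item[(c)] (Series composition.) If $T_1$ has terminals $u,v$, $T_2$ has terminals $v,w$, and they share only $v$, then $T=T_1\cup T_2$ with terminals $u,w$ has $a(T)=(q-2)a_1a_2+a_1b_2+b_1a_2$ and $b(T)=(q-1)a_1a_2+b_1b_2$.
\end{enumerate}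
\end{lemma}

\begin{proof}
It suffices to treat integers $q\ge2$. Part (a) sums over the colors of $u$ and $w$. In (b), once $u$ and $w$ are colored, $T_1$ and $T_2$ are colored independently. In (c) we sum over the color of $v$. If $u,w$ have distinct colors, $v$ takes one of the $q-2$ other colors, the color of $w$, or the color of $u$. If they have a common color, $v$ takes one of the $q-1$ other colors or the common one.
\end{proof}

When $a(T)\ne0$, that is, when $F(T^+)\neq0$, the \emph{effective weight} of $T$ is
\[
y(T)=\frac{b(T)}{a(T)}=-\,\frac{s\,F(T^\circ)}{F(T^+)};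
\]
the minus sign appears because $T^\circ$ has one vertex fewer than $T^+$. The name is justified by the next lemma, in which $uw[y]$ denotes a new edge $uw$ of weight $y$.

\begin{lemma}[Replacement]\label{lem:replace}
Let $G=G_1\cup T$ be an edge-disjoint union of weighted graphs with $V(G_1)\cap V(T)=\{u,w\}$, and suppose $F(T^+)\ne0$. Then
\[
F(G)=\frac{F(T^+)}{qs}\;F\bigl(G_1+uw[y(T)]\bigr).
\]
In particular, if $F(T^+)>0$, replacing $T$ by an edge of weight $y(T)$ changes $F$ by a positive factor.
\end{lemma}

\begin{proof}
Write $a_1=a(G_1)$, $b_1=b(G_1)$, $a=a(T)$, $b=b(T)$. By Lemma~\ref{lem:compose}(a) and (b),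
\[
Z_G=qs\,a_1a+q\,b_1b=a\,\bigl(qs\,a_1+q\,b_1y(T)\bigr)=a\,Z_{G_1+uw[y(T)]}.
\]
Multiply by $(-1)^{|V(G)|}=(-1)^{|V(G_1)|}(-1)^{|V(T)|}$ and use $(-1)^{|V(T)|}a=F(T^+)/(qs)$.
\end{proof}

For large pieces we never compute $y(T)$; we use only the following bound, which needs nothing but two signs.

\begin{lemma}\label{lem:sign}
If $F(T)>0$ and $F(T^\circ)>0$, then $F(T^+)>0$ and $y(T)\in(-s,0)$.
\end{lemma}

\begin{proof}
By \eqref{eq:delcon} applied to the new edge, $F(T^+)=F(T)+F(T^\circ)$. So $0<F(T^\circ)/F(T^+)<1$.
\end{proof}

The smallest piece can be computed exactly. Let $T$ be a path $u\,v\,w$ with weights $y_1,y_2$. Lemma~\ref{lem:compose}(c) gives $a(T)=-(1-s-y_1-y_2)$ and $b(T)=s+y_1y_2$, so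
\begin{equation}\label{eq:path}
F(T^+)=qs\,(1-s-y_1-y_2),\qquad y(T)=-\,\frac{s+y_1y_2}{1-s-y_1-y_2}.
\end{equation}
Adding an edge $uw$ of weight $y_3$ gives a triangle, for which $F=-(qs\,a(T)+q\,y_3b(T))$, that is,
\begin{equation}\label{eq:triangle}
F(K_3)=q\bigl[s(1-s-y_1-y_2)-y_3(s+y_1y_2)\bigr].
\end{equation}

These formulas show where roots come from. A path of two edges of weight $0$ has the negative effective weight $-\frac{s}{1-s}$ for $0<s<1$. Two negative weights in parallel give a positive weight, and positive weights decrease $F$: a triangle with weights $y,y,0$ has $F=qs(1-s-2y)$, which vanishes at $y=\frac{1-s}2$. In $K_{2,3}$ two of the three paths combine to an edge of weight $\frac{s^2}{(1-s)^2}$, and \eqref{eq:triangle} with $y_1=y_2=0$ vanishes when this weight equals $1-s$, which is the equation $s^2=(1-s)^3$ found in the introduction. To create a root close to $1$ one must build up a large positive weight; to exclude roots one must show that the weights stay bounded.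

\section{Roots tending to $q_0$}\label{sec:sharp}

We build up a positive weight within the class $\mathcal{G}$. Two pieces of positive weight in series have a negative weight by \eqref{eq:path}, and a second negative factor in parallel makes it positive again. The pieces that contain further 2-cuts must run along the outer cycle, so the second factor, which has to be drawn inside, is taken to be a path of two edges.

Let $R_0$ be a single edge with its ends as terminals. Let $R_{k+1}$, with terminals $u,w$, consist of two new vertices $v,m$, a copy of $R_k$ between $u$ and $v$, a copy of $R_k$ between $v$ and $w$, and the path $u\,m\,w$. We call $m$ an \emph{ear vertex}. Let $G_k$ be a triangle in which two edges are replaced by copies of $R_k$; see Figure~\ref{fig:G2}. All weights in this section are $0$.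

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={circle,inner sep=1.6pt}]
\foreach \i in {0,...,8} \node[fill] (p\i) at (\i,0) {};
\draw[very thick] (p0)--(p8);
\draw[very thick] (p0) .. controls (0,3) and (8,3) .. (p8);
\foreach \a/\b/\x/\y in {0/2/1/0.5,2/4/3/0.5,4/6/5/0.5,6/8/7/0.5,0/4/2/1.5,4/8/6/1.5}
 {\node[draw] (m) at (\x,\y) {}; \draw (p\a)--(m)--(p\b);}
\end{tikzpicture}
\caption{The graph $G_2$: two copies of $R_2$ in series, closed up by one edge. The outer cycle is drawn thick. The white vertices are the ear vertices; each has degree 2, and its two neighbors span a subpath of the outer cycle.}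
\label{fig:G2}
\end{figure}

\begin{lemma}\label{lem:GkinG}
Each $G_k$ has a drawing that belongs to $\mathcal{G}$.
\end{lemma}

\begin{proof}
By induction on $k$, the copies of $R_0$ in $R_k$ form a path between the terminals that contains every vertex except the ear vertices. In $G_k$ two such paths and the unreplaced edge form a cycle $C$. Each ear $u\,m\,w$ has its ends on $C$ and spans the subpath of $C$ belonging to the copy of $R_j$ with terminals $u,w$. Any two of these subpaths are nested or have disjoint interiors, so the ears can be drawn inside $C$ without crossings, and $C$ is the boundary of the outer face. Adding a path between two distinct vertices of a 2-connected graph gives a 2-connected graph, so $G_k$ is 2-connected. For the same reason $G_k-m$, which is again a cycle with ears, is 2-connected for each ear vertex $m$. Hence no 2-cut contains an ear vertex, and every 2-cut lies in $V(C)$.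
\end{proof}

Put $a_k=a(R_k)$ and $b_k=b(R_k)$, so $a_0=1$ and $b_0=0$. By Lemma~\ref{lem:compose}, two copies of $R_k$ in series have the values $(q-2)a_k^2+2a_kb_k$ and $(q-1)a_k^2+b_k^2$, and the path $u\,m\,w$ has the values $q-2$ and $q-1$. Therefore
\begin{equation}\label{eq:recursion}
\begin{aligned}
a_{k+1}&=(q-2)\bigl[(q-2)a_k^2+2a_kb_k\bigr],\qquad b_{k+1}=(q-1)\bigl[(q-1)a_k^2+b_k^2\bigr],\\
P(G_k,q)&=q(q-1)\bigl[(q-2)a_k^2+2a_kb_k\bigr].
\end{aligned}
\end{equation}
Fix $s\in(0,1)$ and define
\[
f_s(y)=\frac{s}{1-s}\cdot\frac{s+y^2}{1-s-2y}\qquad\text{for } 0\le y<\frac{1-s}2 .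
\]
Let $y_0=0$, and let $y_{k+1}=f_s(y_k)$ as long as $y_k<\frac{1-s}2$. We claim that whenever $y_k$ is defined, $a_k\ne0$ and $b_k=y_ka_k$ at $q=1+s$. This holds for $k=0$. If it holds for $k$ and $y_k<\frac{1-s}2$, then \eqref{eq:recursion} gives $a_{k+1}=(1-s)a_k^2(1-s-2y_k)\neq0$ and $b_{k+1}=s\,a_k^2(s+y_k^2)$, whose quotient is $f_s(y_k)$. So $y_k$ is the effective weight of $R_k$, and the last formula in \eqref{eq:recursion} becomes
\begin{equation}\label{eq:PGk}
P(G_k,1+s)=qs\,a_k^2\,\bigl(2y_k-(1-s)\bigr),\qquad a_k\ne0,
\end{equation}
whenever $y_k$ is defined.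

The map $f_s$ is positive and strictly increasing, since its numerator increases and its positive denominator decreases. Clearing denominators, $f_s(y)-y$ has the sign of
\begin{equation}\label{eq:quadratic}
\phi_s(y)=s(s+y^2)-(1-s)y(1-s-2y)=(2-s)y^2-(1-s)^2y+s^2,
\end{equation}
and the discriminant of this quadratic is
\[
(1-s)^4-4s^2(2-s)=1-4s-2s^2+s^4=\Delta(s).
\]
This is the origin of $q_0$. At $s=s_0$ the map $f_s$ has a fixed point that blocks the orbit $y_0,y_1,\dots$, and for $s>s_0$ nothing stops the orbit from passing the critical value $\frac{1-s}2$.

\begin{proposition}\label{prop:sharp}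
For every $\varepsilon>0$ some $G_k$ has a chromatic root in $(q_0,q_0+\varepsilon)$.
\end{proposition}

\begin{proof}
At $s=s_0$ the quadratic \eqref{eq:quadratic} has the double root $\beta_0=\frac{(1-s_0)^2}{2(2-s_0)}$, which lies in $(0,\frac{1-s_0}2)$ and is a fixed point of $f_{s_0}$. Since $y_0<\beta_0$ and $f_{s_0}$ is strictly increasing, all $y_k$ are defined and $y_k<\beta_0<\frac{1-s_0}2$. By \eqref{eq:PGk}, $P(G_k,q_0)<0$ for every $k$.

Let $s_1\in(s_0,1)$ with $s_1<s_0+\varepsilon$, and consider the orbit at $s=s_1$. Now $\Delta(s_1)<0$, so $\phi_{s_1}>0$ everywhere and $f_{s_1}(y)>y$ on the whole domain. Suppose that $y_k<\frac{1-s_1}2$ for all $k$. Then the increasing sequence $(y_k)$ has a limit $\ell\le\frac{1-s_1}2$. If $\ell<\frac{1-s_1}2$, then $\ell$ is a fixed point of $f_{s_1}$, and there is none. If $\ell=\frac{1-s_1}2$, then $y_{k+1}=f_{s_1}(y_k)\to\infty$, which contradicts boundedness. So there is a $k$ for which $y_k$ is defined and $y_k\ge\frac{1-s_1}2$, and \eqref{eq:PGk} gives $P(G_k,1+s_1)\ge0$. The polynomial $P(G_k,\cdot)$ is negative at $q_0$ and non-negative at $1+s_1$, so it has a root in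 $(q_0,1+s_1]$.
\end{proof}

\begin{remark}\label{rem:3227}
The hypothesis on the 2-cuts cannot be dropped from Theorem~\ref{thm:main}. Let $R'_0$ be an edge, let $R'_{k+1}$ be the parallel composition of two branches, each consisting of two copies of $R'_k$ in series, and let $G'_k$ be a triangle with two edges replaced by copies of $R'_k$. Each $G'_k$ arises from a triangle by repeatedly replacing an edge by two parallel paths of length 2, so it is planar and 2-connected. The effective weights follow the increasing map $g_s(y)=\bigl(\frac{s+y^2}{1-s-2y}\bigr)^2$, and \eqref{eq:PGk} holds for $G'_k$ with the corresponding $a_k$ and $y_k$. For $y=x^2$ with $x\ge0$, the sign of $g_s(y)-y$ is that of $x^4+2x^3-x+s(1+x)$. At $s=\frac5{27}$ this equals $(x-\frac13)^2(x^2+\frac83x+\frac53)$, so $y=\frac19<\frac{1-s}{2}$ is a fixed point, while for $s>\frac5{27}$ it is positive for all $x\ge0$. The proof of Proposition~\ref{prop:sharp} then gives roots of the graphs $G'_k$ arbitrarily close to $1+\frac5{27}=\frac{32}{27}<q_0$.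
\end{remark}

\section{Two intervals of weights}\label{sec:intervals}

\subsection{What the induction has to carry}\label{sub:plan}

Fix $s\le s_0$ and a graph $G\in\mathcal{G}$ with outer cycle $C$. We want to prove $F(G)>0$ by replacing sides of 2-cuts by weighted edges until no 2-cut is left. A side that contains an arc of $C$ is replaced by an edge drawn along that arc, so nonzero weights appear on the outer cycle. A side that avoids $C$ has all weights $0$ and, as we shall see, contains no further 2-cut. It is a path of two edges, with effective weight $-\frac s{1-s}$, or a 3-connected piece, for which we aim at the smaller range $(-s,0)$ of Lemma~\ref{lem:sign}; this weight is then multiplied into the weight of an outer edge.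

So we look for an interval $[-\alpha,\beta]$ of outer weights that is closed under the series rule \eqref{eq:path} and under multiplication by $-\frac{s}{1-s}$. Taking $y_1=y_2=\beta$ in the first operation and the weight $-\alpha$ in the second, we need
\[
\frac{s+\beta^2}{1-s-2\beta}\le\alpha\qquad\text{and}\qquad\frac{s}{1-s}\,\alpha\le\beta .
\]
Together these give $f_s(\beta)\le\beta$, that is $\phi_s(\beta)\le0$, which forces $\Delta(s)\ge0$. The upper bound of Section~\ref{sec:sharp} and this plan therefore meet at $s_0$, provided that 3-connected pieces do no harm.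

That proviso is the main difficulty. By Lemma~\ref{lem:sign}, what we need is $F(H-e)>0$ and $F(H/e)>0$ for a 3-connected plane graph $H$ with weights on its outer cycle and an outer edge $e=hx$. Deleting $e$ creates 2-cuts only on the new outer cycle. Contracting $e$ can create 2-cuts that leave the outer cycle, as the first example shows.

\begin{example}[The prism]\label{ex:prism}
Let $H$ consist of triangles $hxv$ and $zz'z_1$ and the edges $hz$, $xz'$, $vz_1$, drawn with outer cycle $h\,z\,z'\,x$, and let all inner edges have weight $0$. Contract $e=hx$ to a vertex called $h$. The edges $hv$ and $xv$ merge to one edge of weight $0$, and $\{h,z_1\}$ is a 2-cut of $H/e$ that cuts off $v$, although $z_1$ is not on the outer cycle $h\,z\,z'$. By \eqref{eq:path} and Lemma~\ref{lem:replace}, $F(H/e)=(1-s)F(J)$, where $J$ is the complete graph on $h,z,z',z_1$ with outer triangle $hzz'$ and the \emph{inner} edge $hz_1$ has weight $-\frac{s}{1-s}$.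
\end{example}

So nonzero weights on inner edges cannot be avoided. But every 2-cut created by the contraction contains the contracted vertex, so these inner edges all end in one vertex $h$ of the outer cycle. We call it the \emph{hub} and continue the induction with an outer edge at the same hub. The second example carries out this next step.

\begin{example}[$K_4$ with a hub]\label{ex:K4}
Let $H=K_4$ with outer triangle $hxz$ and inner vertex $v$. Let $hz$, $xz$, $hv$ have weights $y_1$, $y_2$, $\eta$, let $xv$ and $zv$ have weight $0$, and let $e=hx$. In $H-e$ we replace the path $z\,x\,v$ by an edge. This contributes the factor $1-s-y_2$, the new edge merges with $zv$ to an edge of weight $0$, and a triangle with weights $y_1,\eta,0$ remains. In $H/e$ the edges $hv,xv$ merge to weight $\eta\cdot0=0$, the edges $hz,xz$ merge to weight $y_1y_2$, and a triangle with weights $y_1y_2,0,0$ remains. By \eqref{eq:triangle},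
\[
F(H-e)=qs(1-s-y_2)(1-s-y_1-\eta),\qquad F(H/e)=qs(1-s-y_1y_2).
\]
Two features persist in general. An inner edge at $x$ has weight $0$ and annihilates the weight of a parallel hub edge. And when the outer cycle is a triangle, the product $y_1y_2$ of two outer weights appears; it can be as large as $\alpha^2$ and need not lie in $[-\alpha,\beta]$, so it needs a separate argument.
\end{example}

The inner edges at the hub need an interval of their own. A new negative weight at the hub can merge with an old negative one, and the product must not exceed $\beta$. This suggests $[-\kappa,\beta]$ with $\kappa^2=\beta$.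

\subsection{Admissible pairs}

\begin{definition}\label{def:admissible}
Let $s\in(0,\frac14)$. A pair $\alpha,\beta>0$ is \emph{admissible} for $s$ if
\begin{enumerate}
\item[(C1)] $2\beta<1-s$;
\item[(C2)] $\alpha(1-s-2\beta)\ge s+\beta^2$;
\item[(C3)] $\beta(1-s-\beta)^2\ge s^2$;
\item[(C4)] $\beta\le\alpha^2$;
\item[(C5)] $\alpha\beta<s$;
\item[(C6)] $\alpha^2+\beta<1-s$.
\end{enumerate}
We then put $\kappa=\sqrt\beta$, $I_{\mathrm{hub}}=[-\kappa,\beta]$ and $I_{\mathrm{out}}=[-\alpha,\beta]$.
\end{definition}

Conditions (C1) and (C5) fix the signs of the denominator and the numerator in \eqref{eq:path}; (C2) is the closure of $I_{\mathrm{out}}$ under the series rule; (C3) keeps the weight of a path from the hub to an inner vertex inside $I_{\mathrm{hub}}$; (C4) lets a hub edge become an outer edge; and (C6) deals with the product in Example~\ref{ex:K4}. For an admissible pair, $\beta<1$ by (C1) and $\alpha<1$ by (C6), and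
\begin{equation}\label{eq:chain}
s\le\frac{s}{1-s-\beta}\le\kappa,\qquad\beta\le\kappa\le\alpha<1,\qquad 0\in I_{\mathrm{hub}}\subseteq I_{\mathrm{out}},\qquad\alpha(1-s)\ge s .
\end{equation}
Indeed, $0<1-s-\beta<1$ by (C1), the bound $\frac s{1-s-\beta}\le\kappa$ is the square root of (C3), $\beta\le\sqrt\beta$ because $\beta<1$, $\kappa\le\alpha$ is (C4), and the last inequality follows from (C2).

\begin{lemma}\label{lem:small}
Let $\alpha,\beta$ be admissible for $s$.
\begin{enumerate}
\item[(a)] If $T$ is a path $u\,v\,w$ with weights $y_1,y_2\in I_{\mathrm{out}}$, then $F(T^+)>0$ and $y(T)\in[-\alpha,0)$.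
\item[(b)] If moreover $y_1\in I_{\mathrm{hub}}$ and $y_2=0$, then $y(T)\in[-\kappa,0)$.
\item[(c)] $F(K_3)>0$ if all three weights lie in $I_{\mathrm{out}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use \eqref{eq:path}. By (C1), $1-s-y_1-y_2\ge1-s-2\beta>0$, so $F(T^+)>0$. If $y_1y_2<0$, one factor has modulus at most $\alpha$ and the other at most $\beta$, so in all cases $s+y_1y_2\ge s-\alpha\beta>0$ by (C5). Hence $y(T)<0$. The bound $y(T)\ge-\alpha$ says that
\[
g(y_1,y_2)=\alpha(1-s-y_1-y_2)-s-y_1y_2
\]
is non-negative on the square $I_{\mathrm{out}}\times I_{\mathrm{out}}$. Since $g$ is affine in each variable, its minimum is attained at a corner. At $(\beta,\beta)$ the inequality is (C2). At $(-\alpha,\beta)$ and $(\beta,-\alpha)$ the terms $\pm\alpha\beta$ cancel and $g=\alpha(1-s)-s+\alpha^2$; at $(-\alpha,-\alpha)$ we get $\alpha(1-s)+2\alpha^2-s-\alpha^2$, the same value. It is positive by \eqref{eq:chain}.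

(b) Here $|y(T)|=\frac{s}{1-s-y_1}\le\frac s{1-s-\beta}\le\kappa$ by \eqref{eq:chain}.

(c) With $T$ as in (a), \eqref{eq:triangle} reads $F(K_3)=q(1-s-y_1-y_2)\bigl(s+y_3\,y(T)\bigr)$. Since $y(T)\in[-\alpha,0)$ and $y_3\le\beta$, we have $y_3\,y(T)\ge-\alpha\beta>-s$ by (C5).
\end{proof}

We now exhibit the admissible pairs for the two theorems. In the first, both inequalities of Section~\ref{sub:plan} are taken as equalities, so $\beta$ is a fixed point of $f_s$.

\begin{lemma}\label{lem:paramA}
For $0<s\le s_0$ there is an admissible pair with $\frac{s}{1-s}\,\alpha\le\beta$.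
\end{lemma}

\begin{proof}
Since $\Delta(s)\ge0$, the quadratic $\phi_s$ of \eqref{eq:quadratic} has real roots, with sum $\frac{(1-s)^2}{2-s}$ and product $\frac{s^2}{2-s}$; so both are positive. Let $\beta$ be the smaller root and $\alpha=\frac{1-s}s\beta$. Then $\frac s{1-s}\alpha=\beta$, and
\[
\beta\le\frac{(1-s)^2}{2(2-s)},\qquad\beta^2\le\frac{s^2}{2-s}.
\]
(C1): $2\beta\le\frac{(1-s)^2}{2-s}<1-s$.
(C2): by the first form of $\phi_s$ in \eqref{eq:quadratic}, $(1-s)\beta(1-s-2\beta)=s(s+\beta^2)$, and dividing by $s$ gives equality in (C2).
(C3): the same equation gives $\beta\ge\frac{s^2}{(1-s)(1-s-2\beta)}\ge\frac{s^2}{(1-s-\beta)^2}$, because $(1-s)(1-s-2\beta)=(1-s-\beta)^2-\beta^2$.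
(C4): by (C3), $\beta\ge\frac{s^2}{(1-s)^2}$, so $\alpha^2=\beta\cdot\beta\frac{(1-s)^2}{s^2}\ge\beta$.
(C5): $\alpha\beta=\beta^2\frac{1-s}s\le\frac{s(1-s)}{2-s}<s$.
(C6): $\alpha^2=\beta^2\frac{(1-s)^2}{s^2}\le\frac{(1-s)^2}{2-s}$, so $\alpha^2+\beta\le\frac{3(1-s)^2}{2(2-s)}<1-s$, since $3(1-s)<2(2-s)$.
\end{proof}

Under the degree hypothesis of Theorem~\ref{thm:deg3} the inner paths of two edges do not occur, and the factor $\frac s{1-s}$ improves to $s$.

\begin{lemma}\label{lem:paramB}
For $0<s\le\frac6{25}$ there is an admissible pair with $s\alpha\le\beta$.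
\end{lemma}

\begin{proof}
Let $\beta=\frac{25}9s^2$ and $\alpha=\frac{25}{11}(s+\beta^2)$. Then $1-s\ge0.76$, $\beta\le0.16$ and $\alpha\le\frac{25}{11}\cdot0.2656<0.61$.
(C1): $2\beta\le0.32<0.76$.
(C2): $1-s-2\beta\ge0.44=\frac{11}{25}$, so $\alpha(1-s-2\beta)\ge s+\beta^2$.
(C3): $1-s-\beta\ge\frac35$, so $\beta(1-s-\beta)^2\ge\frac{25}9s^2\cdot\frac9{25}=s^2$.
(C4): $\alpha^2\ge\frac{625}{121}s^2\ge\frac{25}9s^2=\beta$.
(C5): $\beta\le\frac{25}9\cdot\frac6{25}s=\frac23s$ and $\alpha<1$.
(C6): $\alpha^2+\beta<0.38+0.16<0.76$.
Finally, $s\alpha\le\beta$ is equivalent to $9(s+\beta^2)\le11s$, that is $9\beta^2\le2s$, that is $\frac{625}9s^3\le2$; this holds because $s^3\le0.0139$.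
\end{proof}

\section{Cuts, deletion and contraction in plane graphs}\label{sec:plane}

This section involves no weights. A set $S$ of vertices \emph{separates} a graph $G$ if $G-S$ is disconnected. A graph is \emph{3-connected} if it has at least 4 vertices and no set of at most 2 vertices separates it. Thus a 2-connected graph without 2-cuts is $K_3$ or 3-connected. For a set $D$ of vertices, $N_G(D)$ is the set of vertices outside $D$ with a neighbor in $D$. We use repeatedly that if $N_G(D)\subseteq S$, $D\cap S=\emptyset\neq D$, and some vertex lies outside $D\cup S$, then $S$ separates $G$.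

\subsection{Standard facts}

A \emph{minor} of $G$ is obtained by deleting vertices and edges and contracting edges. In particular, $G$ has a $K_{3,3}$-minor if it has six disjoint vertex sets, each inducing a connected subgraph, divided into two triples, with an edge between any two sets from different triples. We use the following facts.
\begin{enumerate}
\item[(P1)] Every face of a 2-connected plane graph is bounded by a cycle. Any face can be made the outer face by redrawing. Hence any prescribed edge of a 2-connected planar graph can be placed on the outer cycle.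
\item[(P2)] Minors of planar graphs are planar, and $K_5$ and $K_{3,3}$ are not planar.
\item[(P3)] If $G$ is a plane graph with outer cycle $C$, then the graph $G^o$ obtained by adding a vertex $o$ adjacent to all vertices of $C$ is planar: draw $o$ in the outer face.
\item[(P4)] Let $G$ be a plane graph with outer cycle $C$, let $u,w$ split $C$ into two $u$--$w$ paths $C_1,C_2$, and let $G'$ be a subgraph of $G$ that contains $C_1$, meets $C_2$ only in $u,w$ and does not contain the edge $uw$. Drawing a new edge $uw$ along $C_2$ gives a plane graph $G'+uw$ whose outer face is bounded by $C_1+uw$, because the drawing lies in the closed disc bounded by the curve $C$ and contains that curve.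
\item[(P5)] Let $G$ be a plane graph with outer cycle $C$, let $u,w\in V(C)$ be non-consecutive on $C$, let $A_1,A_2$ be the two arcs of $C-\{u,w\}$, and let $P$ be a $u$--$w$ path meeting $C$ only in $u,w$. Then every path from $A_1$ to $A_2$ in $G-\{u,w\}$ contains a vertex of $P$.
\item[(P6)] The cycle bounding a face of a 3-connected plane graph is induced.
\end{enumerate}
For (P5), suppose that such a path avoids $P$. Let $a_1$ be its last vertex in $A_1$ and $a_2$ the first vertex in $A_2$ after it; the subpath between them meets $C$ only in $a_1,a_2$. Together with $C$, $P$ and the edges from $o$ to $u,a_1,w,a_2$, it forms a subdivision of $K_5$ in $G^o$, contrary to (P2) and (P3). For (P6), make the face the outer one; if its cycle had a chord $uw$, then (P5) with $P=uw$ would show that $\{u,w\}$ separates the graph.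

A \emph{block} of a connected graph $M$ with at least 2 vertices is a maximal subgraph that is 2-connected or a single edge. Every edge lies in exactly one block, a vertex lies in more than one block if and only if it is a cut vertex, and the bipartite graph of incidences between blocks and cut vertices is a tree whose leaves are blocks (if it has more than one node). A \emph{leaf block} is a block containing exactly one cut vertex $c$ of $M$; the block minus $c$ is then a component of $M-c$.

\subsection{One side of a 2-cut}

Let $\{u,w\}$ be a 2-cut of $G$ and $X$ a component of $G-\{u,w\}$, regarded as a vertex set. Let $T_X=G[X\cup\{u,w\}]-uw$ be the side of the cut determined by $X$, a two-terminal graph without the edge $uw$, and let $G_X=T_X+uw$. Both the piece that we remove and the graph that remains will have the form $G_X$, and the next lemma says that passing to $G_X$ creates no new 2-cuts.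

\begin{lemma}\label{lem:torso}
Let $G$ be 2-connected, $\{u,w\}$ a 2-cut and $X$ a component of $G-\{u,w\}$. Then both $u$ and $w$ have a neighbor in $X$, the graph $G_X$ is 2-connected, and $\{u,w\}$ is not a 2-cut of $G_X$. If $S$ is a 2-cut of $G_X$, then $S$ is a 2-cut of $G$, some component of $G_X-S$ avoids $u$ and $w$, and every such component $D$ is a component of $G-S$ with $D\subsetneq X$.
\end{lemma}

\begin{proof}
If $u$ had no neighbor in $X$, then $N_G(X)\subseteq\{w\}$ and $w$ would be a cut vertex of $G$; the same holds with $u$ and $w$ exchanged. So $G_X$ is connected with at least 3 vertices, and $G_X-\{u,w\}=G[X]$ is connected.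

Let $S\ne\{u,w\}$ be a set of one or two vertices that separates $G_X$. At least one of $u,w$ is not in $S$, and if both are not, they lie in one component of $G_X-S$ because they are adjacent in $G_X$. So some component of $G_X-S$ avoids $u$ and $w$. Let $D$ be any such component. Then $D\subseteq X$, the edges of $G$ at $D$ are exactly the edges of $G_X$ at $D$, and so $N_G(D)\subseteq S$. Thus $D$ is a component of $G-S$, and $S$ separates $G$ because one of $u,w$ lies outside $D\cup S$. If $|S|=1$ this contradicts the 2-connectedness of $G$, so $G_X$ is 2-connected. If $|S|=2$, some vertex of $S$ lies in $X\setminus D$, so $D\ne X$.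
\end{proof}

\subsection{An outer edge of a 3-connected plane graph}

\begin{lemma}[Deletion]\label{lem:delete}
Let $H$ be a 3-connected plane graph with outer cycle $C$ and let $e=hx\in E(C)$. Then $H-e$ is 2-connected and its outer cycle $C'$ contains $C-e$. Every 2-cut of $H-e$ lies in $V(C')\setminus\{h,x\}$ and leaves exactly two components, one containing $h$ and one containing $x$.
\end{lemma}

\begin{proof}
For each vertex $z$ the graph $H-z$ is 2-connected and so has no bridge; hence $H-e-z$ is connected, and $H-e$ is 2-connected. The outer face of $H-e$ contains that of $H$, so every edge of $C-e$ lies on its boundary $C'$. Let $S$ be a 2-cut of $H-e$. Since $H-S$ is connected and $H-S-e$ is not, $e$ is a bridge of $H-S$. So $h,x\notin S$, and $H-e-S$ has exactly two components, containing $h$ and $x$ respectively. Each of the two internally disjoint $h$--$x$ paths in $C'$ must contain a vertex of $S$, so both vertices of $S$ lie on $C'$.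
\end{proof}

Now consider $H/e$, with the contracted vertex called $h$. A 2-cut of $H/e$ contains $h$, since otherwise it would separate $H$, and its other vertex is a cut vertex of $M=H-\{h,x\}$. So we need the block structure of $M$. Planarity forces it to be a chain with the outer cycle attached at one end; see Figure~\ref{fig:chain}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \c/\i in {1/0,3/1,5/2} {\draw (\c,0) ellipse (1 and 0.6); \node at (\c,0) {$B_{\i}$};}
\fill (2,0) circle (1.8pt) (4,0) circle (1.8pt) (3,1.6) circle (1.8pt) (3,-1.6) circle (1.8pt);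
\node[above] at (2,0.12) {\small $z_1$}; \node[above] at (4,0.12) {\small $z_2$};
\node[above] at (3,1.6) {$h$}; \node[below] at (3,-1.6) {$x$};
\draw[very thick] (3,1.6) .. controls (8,1.6) and (8,-1.6) .. (3,-1.6);
\draw[very thick] (3,1.6)--(0.5,0.52) arc (120:240:1 and 0.6) --(3,-1.6);
\node[left] at (0,0) {$Q$}; \node[right] at (6.75,0) {$e$};
\foreach \y in {1,-1} \draw (3,1.6*\y)--(1.6,0.48*\y) (3,1.6*\y)--(3,0.6*\y) (3,1.6*\y)--(5,0.6*\y);
\end{tikzpicture}
\caption{A 3-connected plane graph $H$ with an outer edge $e=hx$. The blocks of $H-\{h,x\}$ form a chain $B_0,B_1,B_2$ with cut vertices $z_1,z_2$. The outer cycle (thick) consists of $e$, one further edge at each of $h$ and $x$, and a path $Q$ in the end block $B_0$ that avoids $z_1$.}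
\label{fig:chain}
\end{figure}

\begin{lemma}[Contraction]\label{lem:contract}
Let $H$ be a 3-connected plane graph with outer cycle $C$, let $e=hx\in E(C)$, and put $M=H-\{h,x\}$ and $Q=C-\{h,x\}$.
\begin{enumerate}
\item[(a)] The blocks of $M$ can be numbered $B_0,\dots,B_m$ with $m\ge0$ so that the cut vertices of $M$ are distinct vertices $z_1,\dots,z_m$, where $z_i$ lies in $B_{i-1}$ and $B_i$ and in no other block, the path $Q$ lies in $B_0$, and $z_1\notin Q$ if $m\ge1$.
\item[(b)] For $0\le i\le m$ let $L_i$ be the simple graph consisting of $B_i$ and a vertex $h$ joined to $z_i$ (if $i\ge1$), to $z_{i+1}$ (if $i<m$), and to every vertex of $B_i$ that is adjacent in $H$ to $h$ or $x$. Then $L_i$ is planar and $|E(L_i)|<|E(H)|$. It is a triangle if $|V(B_i)|=2$ and is 3-connected otherwise.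
\item[(c)] If $|C|\ge4$, then $L_0$ is 3-connected, $C/e$ is a cycle of $L_0$, and $L_0$ has a drawing with outer cycle $C/e$.
\end{enumerate}
\end{lemma}

\begin{proof}
The graph $M$ is connected with at least 2 vertices, and $Q$ is a non-empty path in $M$. We first note:
\begin{equation}\label{eq:attach}
\text{if $z$ is a cut vertex of $M$ and $K$ a component of $M-z$, then $N_H(K)=\{h,x,z\}$.}
\end{equation}
Indeed $N_H(K)\subseteq\{h,x,z\}$, and $N_H(K)$ separates $K$ from another component of $M-z$, so it has at least 3 elements.

(a) Suppose $M$ has three leaf blocks, and let $K_1,K_2,K_3$ be these blocks minus their cut vertices. Let $N=V(M)\setminus(K_1\cup K_2\cup K_3)$. It contains the cut vertices concerned, and it induces a connected graph: a path of $M$ between two vertices of $N$ cannot visit $K_j$, as it would have to enter and leave through the same cut vertex. By \eqref{eq:attach} each $K_j$ is adjacent to $h$, $x$ and $N$, so $K_1,K_2,K_3$ against $\{h\},\{x\},N$ give a $K_{3,3}$-minor of $H$, contrary to (P2). Hence the tree of blocks and cut vertices has at most two leaves, so it is a path $B_0,z_1,B_1,\dots,z_m,B_m$.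

No $z_i$ lies on $C$: otherwise two components of $M-z_i$ and $\{o\}$, against $\{h\},\{x\},\{z_i\}$, give a $K_{3,3}$-minor of the planar graph $H^o$ of (P3). So every vertex of $Q$ lies in exactly one block, and since adjacent vertices lie in a common block, $Q$ lies in a single block $B_j$. Suppose $0<j<m$. Let $K=V(B_0)\setminus\{z_1\}$, $K'=V(B_m)\setminus\{z_m\}$ and $N=V(B_1\cup\dots\cup B_{m-1})$. The set $N$ induces a connected graph and contains $z_1$, $z_m$ and $Q$, so $K,K',\{o\}$ against $\{h\},\{x\},N$ give a $K_{3,3}$-minor of $H^o$. Hence $j\in\{0,m\}$, and after reversing the numbering if necessary $j=0$.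

(b) Let $W_i^-=V(B_0\cup\dots\cup B_{i-1})\setminus\{z_i\}$ and $W_i^+=V(B_{i+1}\cup\dots\cup B_m)\setminus\{z_{i+1}\}$, with $W_0^-=W_m^+=\emptyset$. For $i\ge1$ the set $W_i^-$ is a component of $M-z_i$: it is connected because a block minus a vertex is connected and the cut vertices are distinct, and no edge joins it to a later block except through $z_i$ because every edge lies in a block. In the same way $W_i^+$ is a component of $M-z_{i+1}$ for $i<m$. By \eqref{eq:attach}, the set $U=\{h,x\}\cup W_i^-\cup W_i^+=V(H)\setminus V(B_i)$ induces a connected graph, and $N_H(U)$ is exactly the set of neighbors of $h$ in $L_i$. So $L_i$ arises from $H$ by contracting $U$ to $h$ and removing loops and parallel edges. Hence $L_i$ is planar, and its edges correspond to distinct edges of $H-e$.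

Let $|V(B_i)|=2$. A vertex of $B_i$ that is a cut vertex of $M$ is joined to $h$ in $L_i$ by definition. A vertex of $B_i$ that is not has degree 1 in $M$ and degree at least 3 in $H$, so it is adjacent to both $h$ and $x$. Thus $L_i$ is a triangle.

Let $|V(B_i)|\ge3$. Then $L_i$ has at least 4 vertices and $L_i-h=B_i$ is 2-connected, so no set of at most 2 vertices containing $h$ separates $L_i$. Suppose that $S\subseteq V(B_i)$ with $|S|\le2$ separates $L_i$, and let $D$ be a component of $L_i-S$ avoiding $h$. Then $D$ contains no neighbor of $h$ in $L_i$, that is, no vertex of $N_H(U)$. So all neighbors in $H$ of vertices of $D$ lie in $B_i$, and $N_H(D)\subseteq S$. Since $h\notin D\cup S$, the set $S$ separates $H$, a contradiction.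

(c) Let $|C|\ge4$, so $|V(Q)|\ge2$. If $|V(B_0)|=2$, then $V(B_0)=V(Q)$ contains no cut vertex, so $m=0$ and $H$ is a 3-connected graph on 4 vertices, namely $K_4$. By (P6) its faces are triangles, which contradicts $|C|\ge4$. So $L_0$ is 3-connected by (b), and $C/e$ is a cycle of $L_0$ on $\{h\}\cup V(Q)$ of length $|C|-1\ge3$. Contracting $U=\{h,x\}\cup W_0^+$ in the planar graph $H^o$ shows that $L_0$ plus a vertex $o$ adjacent to all vertices of $C/e$ is planar. Draw this graph and delete $o$. The face of $L_0$ that contained $o$ is bounded by a cycle $C''$ with $V(C/e)\subseteq V(C'')$. By (P6), $C''$ is induced, so every edge of $C/e$ is an edge of $C''$, and therefore $C/e=C''$. By (P1) this face can be made the outer face.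
\end{proof}

\section{The hub lemma}\label{sec:hub}

Throughout this section $s\in(0,\frac14)$ and an admissible pair $\alpha,\beta$ are fixed.

\begin{definition}\label{def:hub}
A \emph{hub graph} is a weighted simple 2-connected plane graph $G$ with outer cycle $C$ and a vertex $h\in V(C)$, the \emph{hub}, such that
\begin{enumerate}
\item[(H1)] every 2-cut of $G$ is contained in $V(C)\setminus\{h\}$;
\item[(H2)] for every 2-cut $S$, every component of $G-S$ meets $C$;
\item[(H3)] $y_e\in I_{\mathrm{out}}$ for $e\in E(C)$, $y_e\in I_{\mathrm{hub}}$ for $e\notin E(C)$ incident with $h$, and $y_e=0$ for all other edges.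
\end{enumerate}
\end{definition}

Conditions (H1) and (H2) hold trivially for 3-connected graphs and, by Lemma~\ref{lem:delete}, for a 3-connected graph minus an outer edge at the hub; this is why the class must contain graphs with 2-cuts. By (H2) a 2-cut has only two sides, so no two negative effective weights meet in parallel. The hub is excluded from 2-cuts because a chord $hw$ of weight $-\kappa$, merged with an effective weight $-\alpha$, would give $\kappa\alpha\geq\kappa^2=\beta$, at or beyond the end of $I_{\mathrm{out}}$.

\begin{lemma}[Hub lemma]\label{lem:hub}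
Let $G$ be a hub graph with outer cycle $C$ and hub $h$. Then $F(G)>0$. If moreover $G$ is 3-connected and $e\in E(C)$ is incident with $h$, then $F(G-e)>0$ and $F(G/e)>0$.
\end{lemma}

The second statement will be applied in the following form. Let $T$ be a two-terminal graph with non-adjacent terminals $u,w$. If $T^+$ is a 3-connected hub graph with hub $u$ and with $uw$ on its outer cycle, then Lemma~\ref{lem:hub} for $T^+$ and $e=uw$ says $F(T)>0$ and $F(T^\circ)>0$, so by Lemma~\ref{lem:sign} and \eqref{eq:chain}
\begin{equation}\label{eq:piece}
F(T^+)>0\qquad\text{and}\qquad y(T)\in(-s,0)\subseteq[-\kappa,0)\subseteq[-\alpha,0).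
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:hub}]
We use induction on $|E(G)|$. If $G=K_3$, the claim is Lemma~\ref{lem:small}(c). Otherwise $G$ has a 2-cut or is 3-connected.

\medskip\noindent\textbf{Case 1: $G$ has a 2-cut.}
Let $\{u,w\}$ be a 2-cut. By (H1), $u,w\in V(C)\setminus\{h\}$. By (H2) at least two components of $G-\{u,w\}$ meet $C$, so $C-\{u,w\}$ is disconnected. Hence $uw\notin E(C)$, the graph $C-\{u,w\}$ consists of two non-empty arcs, and, by (H2) again, $G-\{u,w\}$ has exactly two components, each containing one arc. Exactly one of them avoids $h$. Choose the 2-cut so that the component $X\not\ni h$ is as small as possible, and let $X'\ni h$ be the other component. By Lemma~\ref{lem:torso}, each of $T_X$ and $T_{X'}$ has at least 2 edges. If $uw\in E(G)$, its weight is $0$ by (H3).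

\emph{The piece $T_X$.} By Lemma~\ref{lem:torso}, a 2-cut $S$ of $G_X$ would be a 2-cut of $G$ for which $G-S$ has a component $D\subsetneq X$; this component avoids $h$, contrary to the choice of $X$. So $T_X^+$, whose underlying graph is $G_X$, is $K_3$ or 3-connected. By (P4), drawing $uw$ along the arc through $X'$ makes the arc through $X$, together with $uw$, its outer cycle. The edges of this cycle have weights in $I_{\mathrm{out}}$. All other edges of $T_X^+$ are edges of $G$ off $C$ and not incident with $h$, so they have weight $0$. If $T_X^+=K_3$, Lemma~\ref{lem:small}(a) applies. Otherwise $T_X^+$ is a 3-connected hub graph with the new hub $u$ and has $|E(T_X)|+1<|E(G)|$ edges, so \eqref{eq:piece} holds by induction. In both cases $F(T_X^+)>0$ and $y(T_X)\in[-\alpha,0)$.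

\emph{The remaining graph.} By Lemma~\ref{lem:replace}, $F(G)$ is a positive multiple of $F(G')$, where $G'=G_{X'}$ and $uw$ has weight $y(T_X)$ if $uw\notin E(G)$ and $0\cdot y(T_X)=0$ otherwise. By (P4), draw $uw$ along the arc through $X$; the outer cycle $C_1$ of $G'$ consists of $uw$ and the arc through $X'$, so $h\in V(C_1)$ and $V(C_1)=V(C)\cap V(G')$. We check that $G'$ is a hub graph with hub $h$. By Lemma~\ref{lem:torso}, $G'$ is 2-connected and every 2-cut $S$ of $G'$ is a 2-cut of $G$, so it lies in $V(C_1)\setminus\{h\}$; this is (H1). A component of $G'-S$ that contains $u$ or $w$ meets $C_1$. Any other component is a component of $G-S$ contained in $X'$; it meets $C$ by (H2) for $G$, hence it meets $C_1$. For (H3), the weight of $uw$ lies in $I_{\mathrm{out}}$, and every other edge of $G'$ is on $C_1$ if and only if it is on $C$. Since $|E(G')|=|E(T_{X'})|+1<|E(G)|$, induction gives $F(G')>0$.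

\medskip\noindent\textbf{Case 2: $G$ is 3-connected.}
Write $H=G$ and let $e=hx\in E(C)$. Since $y_e\le\beta<1$, by \eqref{eq:delcon} it suffices to prove $F(H-e)>0$ and $F(H/e)>0$.

\emph{Deletion.} By Lemma~\ref{lem:delete}, $H-e$ with hub $h$ satisfies (H1), and it satisfies (H2) because $h$ and $x$ lie on its outer cycle $C'$. Edges of $C'$ that are not on $C$ have weights in $I_{\mathrm{hub}}\subseteq I_{\mathrm{out}}$, and edges off $C'$ are off $C$; so (H3) holds. By induction $F(H-e)>0$.

\emph{The weights of $H/e$.} We use the notation of Lemma~\ref{lem:contract}, call the contracted vertex $h$, and merge parallel edges, so that $(H/e)-h=M$. Edges of $M$ have weight $0$, except those of $Q$, which have weights in $I_{\mathrm{out}}$. Let $v\in V(M)$ be adjacent in $H$ to $h$ or $x$.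
\begin{enumerate}
\item[(W1)] Suppose $v\notin Q$, so $v\notin V(C)$. If $xv\in E(H)$, this edge is off $C$ and not at the hub, so it has weight $0$, and the merged edge $hv$ has weight $0$. Otherwise $hv$ keeps its weight $y_{hv}$. In both cases the weight lies in $I_{\mathrm{hub}}$.
\item[(W2)] Suppose $v\in Q$ and $|C|\ge4$. As $C$ is induced by (P6), $v$ is one of the two distinct ends of $Q$ and is joined to exactly one of $h,x$, by an edge of $C$. So the weight of $hv$ lies in $I_{\mathrm{out}}$.
\item[(W3)] Suppose $|C|=3$ and $Q=\{z\}$. Then $hz$ has weight $\rho=y_{hz}y_{xz}\le\alpha^2<1$, since both factors have modulus at most $\alpha$.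
\end{enumerate}

\emph{Eliminating $B_m,\dots,B_1$.} In $H/e$ the part of the chain beyond $z_i$ is attached at $h$ and $z_i$ only. For $i=m,m-1,\dots,1$ we replace this part by an edge $hz_i$ and show that $F$ changes by a positive factor and that, after merging with an edge $hz_i$ already present, the edge $hz_i$ has a weight $w_i\in I_{\mathrm{hub}}$. Suppose that this has been done for $i+1$, if $i<m$. The part to be replaced now is the two-terminal graph $T_i$ with terminals $h,z_i$ that consists of $B_i$, $h$ and the edges from $h$ to $V(B_i)\setminus\{z_i\}$, including $hz_{i+1}$ with weight $w_{i+1}$ if $i<m$. Its underlying graph is $L_i-hz_i$, so $T_i^+$ has underlying graph $L_i$. Since $B_i$ is disjoint from $Q$, the edges of $T_i^+$ at $h$ have weights in $I_{\mathrm{hub}}$ by (W1), and all other edges have weight $0$. We claim that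
\[
F(T_i^+)>0\qquad\text{and}\qquad y(T_i)\in[-\kappa,0).
\]
If $L_i$ is a triangle, then $T_i$ is a path $h\,v\,z_i$ whose first weight lies in $I_{\mathrm{hub}}$ and whose second weight is $0$, and the claim is Lemma~\ref{lem:small}(a),(b). Otherwise $L_i$ is 3-connected and planar with fewer edges than $H$, by Lemma~\ref{lem:contract}(b). Draw it with $hz_i$ on the outer cycle, using (P1). Because all nonzero weights are at $h$ and lie in $I_{\mathrm{hub}}\subseteq I_{\mathrm{out}}$, condition (H3) holds whatever the outer cycle is. So $T_i^+$ is a hub graph with hub $h$, and \eqref{eq:piece} holds by induction.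

By Lemma~\ref{lem:replace}, replacing $T_i$ by an edge $hz_i$ of weight $y(T_i)$ changes $F$ by a positive factor. If $H/e$ has no edge $hz_i$, then $w_i=y(T_i)\in I_{\mathrm{hub}}$. If it has one, of weight $\eta$, then $\eta\in I_{\mathrm{hub}}=[-\kappa,\beta]$ by (W1), and
\[
w_i=\eta\,y(T_i)\in[-\beta\kappa,\kappa^2]\subseteq[-\kappa,\beta],
\]
because $\beta<1$ and $\kappa^2=\beta$.

\emph{The last block.} We have shown that $F(H/e)$ is a positive multiple of $F(J)$, where $J$ is a weighted graph with underlying graph $L_0$. In $J$, edges from $h$ to vertices outside $Q$ have weights in $I_{\mathrm{hub}}$, by (W1) and $w_1\in I_{\mathrm{hub}}$; edges from $h$ to $Q$ are described by (W2) and (W3); edges of $Q$ have weights in $I_{\mathrm{out}}$; and all other edges have weight $0$. Also $|E(J)|<|E(H)|$. There are three cases.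

If $|C|\ge4$, draw $J$ with outer cycle $C/e$, as Lemma~\ref{lem:contract}(c) allows. The weights on $C/e$ lie in $I_{\mathrm{out}}$, and by (W2) the remaining edges at $h$ end outside $Q$. So $J$ is a 3-connected hub graph with hub $h$, and $F(J)>0$ by induction.

If $|C|=3$ and $|V(B_0)|=2$, write $V(B_0)=\{z,v\}$ with $Q=\{z\}$. Then $J$ is a triangle with weights $\rho$ on $hz$, some $\eta\in I_{\mathrm{hub}}$ on $hv$, and $0$ on $zv$. By \eqref{eq:triangle} and (C6),
\[
F(J)=qs(1-s-\rho-\eta)\ge qs(1-s-\alpha^2-\beta)>0 .
\]

If $|C|=3$ and $|V(B_0)|\ge3$, then $J$ is 3-connected and planar, but the weight $\rho$ of $hz$ may lie outside $I_{\mathrm{out}}$. Here the second statement of the lemma helps, since neither $J-hz$ nor $J/hz$ involves the weight of $hz$. Let $J_0$ be $J$ with the weight of $hz$ changed to $0$, drawn with $hz$ on the outer cycle. All nonzero weights of $J_0$ are at $h$ and lie in $I_{\mathrm{hub}}$, so $J_0$ is a hub graph with hub $h$. By induction $F(J-hz)>0$ and $F(J/hz)>0$, and \eqref{eq:delcon} gives $F(J)=F(J-hz)+(1-\rho)F(J/hz)>0$ because $\rho<1$.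

In all cases $F(H/e)>0$, which completes the induction.
\end{proof}

\section{Reduction along 2-cuts}\label{sec:cuts}

A graph in $\mathcal{G}$ need not satisfy (H2): a 2-cut may have components inside the outer cycle, as in the graphs $G_k$, and then negative effective weights do multiply. This is the only place where the second inequality of Section~\ref{sub:plan} is needed. No hub is required at this level.

\begin{proposition}\label{prop:cuts}
Let $s\in(0,\frac14)$ and let $\alpha,\beta$ be admissible for $s$. Let $G$ be a weighted simple 2-connected plane graph with outer cycle $C$, with all 2-cuts contained in $V(C)$, weights in $I_{\mathrm{out}}$ on $E(C)$ and weight $0$ elsewhere. Assume one of the following.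
\begin{enumerate}
\item[(I)] $\frac{s}{1-s}\,\alpha\le\beta$.
\item[(II)] $s\alpha\le\beta$, and for each 2-cut $S$ every component of $G-S$ disjoint from $C$ has at least two vertices.
\end{enumerate}
Then $F(G)>0$.
\end{proposition}

\begin{proof}
Put $c=\frac s{1-s}$ under (I) and $c=s$ under (II). Then $s\le c<1$ and $c\alpha\le\beta$. We use induction on $|E(G)|$. If $G$ has no 2-cut, it is a hub graph for any choice of hub on $C$, and Lemma~\ref{lem:hub} applies. So let $G$ have a 2-cut. For a 2-cut $\{u,w\}$, call a component of $G-\{u,w\}$ \emph{interior} if it is disjoint from $C$.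

\medskip\noindent\textbf{Claim 1.} \emph{If $D$ is an interior component of $G-\{u,w\}$, then $F(T_D^+)>0$ and $y(T_D)\in[-c,0)$.}

Every edge of $T_D$ has an end in $D$, so it is off $C$ and has weight $0$. By Lemma~\ref{lem:torso}, a 2-cut of $G_D$ is a 2-cut of $G$ different from $\{u,w\}$. By the hypothesis on $G$ it would lie in $V(C)\cap(D\cup\{u,w\})=\{u,w\}$, which is impossible. So $T_D^+$ is $K_3$ or 3-connected. It is planar, since $uw$ can be drawn along a $u$--$w$ path through another component of $G-\{u,w\}$. If $T_D^+=K_3$, then $|D|=1$, we are under (I), and \eqref{eq:path} gives $F(T_D^+)=qs(1-s)>0$ and $y(T_D)=-\frac s{1-s}=-c$. Otherwise draw $T_D^+$ with $uw$ on the outer cycle; it is a hub graph with hub $u$, and \eqref{eq:piece} gives $y(T_D)\in(-s,0)$. This proves the claim.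

Consequently, if $D_1,\dots,D_k$ are the interior components of $G-\{u,w\}$, then $\pi=\prod_jy(T_{D_j})$ satisfies
\begin{equation}\label{eq:pi}
\pi\in(0,1]\ \text{ if $k$ is even},\qquad\pi\in[-c,0)\ \text{ if $k$ is odd}.
\end{equation}

\medskip\noindent\textbf{Claim 2.} \emph{If $\{u,w\}$ is a 2-cut with $uw\notin E(C)$, then the two arcs of $C-\{u,w\}$ lie in different components of $G-\{u,w\}$.}

Otherwise only one component meets $C$, and there is an interior component $D$. By Lemma~\ref{lem:torso} there is a $u$--$w$ path $P$ with all inner vertices in $D$. A path of $G-\{u,w\}$ between the two arcs avoids $D$ and hence $P$, which contradicts (P5).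

\medskip
We now construct a smaller graph $G'$ with outer cycle $C'$ such that $F(G)$ is a positive multiple of $F(G')$.

\medskip\noindent\textbf{Case 1: some 2-cut $\{u,w\}$ has $uw\in E(C)$.}
Then $C-\{u,w\}$ is a non-empty path, so exactly one component $O$ of $G-\{u,w\}$ meets $C$, and the other components $D_1,\dots,D_k$, $k\ge1$, are interior. Replace each $T_{D_j}$ by an edge, using Claim 1 and Lemma~\ref{lem:replace}, and merge. The result is $G'=G_O=G-\bigcup_jD_j$ with $C'=C$, in which $uw$ has weight $y_{uw}\pi$. If $k$ is even, $y_{uw}\pi$ lies between $0$ and $y_{uw}$. If $k$ is odd, $y_{uw}\pi\in[-c\beta,c\alpha]\subseteq[-\alpha,\beta]$. In both cases the weight lies in $I_{\mathrm{out}}$.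

\medskip\noindent\textbf{Case 2: no 2-cut $\{u,w\}$ has $uw\in E(C)$.}
By Claim 2, for every 2-cut exactly two components meet $C$, each in one arc. Among all 2-cuts $\{u,w\}$ and all components of $G-\{u,w\}$ meeting $C$, choose a cut and a component $O_1$ with $|O_1|$ minimal. Let $O_2$ be the other component meeting $C$, let $A_i=V(C)\cap O_i$ be the arcs, and let $D_1,\dots,D_k$, $k\ge0$, be the interior components.

We show that $G_{O_1}$ has no 2-cut. Suppose $\{u',w'\}$ is one. By Lemma~\ref{lem:torso} it is a 2-cut of $G$ different from $\{u,w\}$, so it lies in $V(C)\cap(O_1\cup\{u,w\})=A_1\cup\{u,w\}$, and $u'w'\notin E(C)$ by the assumption of this case. Hence the part $A'$ of the path $uA_1w$ strictly between $u'$ and $w'$ is non-empty. It is an arc of $C-\{u',w'\}$ contained in $A_1$, and the other arc contains every vertex of $\{u,w\}\setminus\{u',w'\}$. By Claim 2, the component $O'$ of $G-\{u',w'\}$ containing $A'$ does not meet the other arc, so it avoids $u$ and $w$. Being connected and meeting $O_1$, it is contained in $O_1$, and $O'\ne O_1$ because one of $u',w'$ lies in $O_1$. This contradicts the minimality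 of $|O_1|$.

So $T_{O_1}^+$ is $K_3$ or 3-connected. By (P4), drawing $uw$ along $uA_2w$ makes $uA_1w$ plus $uw$ its outer cycle; the weights are in $I_{\mathrm{out}}$ on this cycle and $0$ elsewhere. By Lemma~\ref{lem:small}(a) in the first case, and by \eqref{eq:piece} with hub $u$ in the second, $F(T_{O_1}^+)>0$ and $y(T_{O_1})\in[-\alpha,0)$. Replace $T_{O_1}$ and all $T_{D_j}$ by edges and merge. The result is $G'=G_{O_2}$. If $uw\in E(G)$, then this edge is off $C$ and has weight $0$, so the merged weight is $0$. Otherwise the merged weight is $y(T_{O_1})\pi$, which by \eqref{eq:pi} lies in $[-\alpha,0)$ for $k$ even and in $(0,c\alpha]\subseteq(0,\beta]$ for $k$ odd. So it always lies in $I_{\mathrm{out}}$. By (P4), draw $uw$ along $uA_1w$; the outer cycle $C'$ of $G'$ is $uA_2w$ plus $uw$.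

\medskip\noindent\textbf{The induction step.}
In both cases at least two edges were removed and at most one was added, so $|E(G')|<|E(G)|$. The weights of $G'$ are in $I_{\mathrm{out}}$ on $C'$ and $0$ elsewhere, and $V(C')=V(C)\cap V(G')$. By Lemma~\ref{lem:torso}, $G'$ is 2-connected and each 2-cut $S$ of $G'$ is a 2-cut of $G$, so $S\subseteq V(C')$. Under (II), a component of $G'-S$ disjoint from $C'$ avoids $u,w\in V(C')$, so by Lemma~\ref{lem:torso} it is a component of $G-S$; it is disjoint from $C$ and therefore has at least two vertices. By induction $F(G')>0$, and hence $F(G)>0$.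
\end{proof}

The hypothesis that 2-cuts lie on the outer cycle is decisive in Claim 1: it makes every interior side an unweighted piece without further 2-cuts, so that its effective weight is bounded by $c$ rather than by $\alpha$. In the graphs of Remark~\ref{rem:3227} both parallel branches carry accumulated weight, and this is the situation that Claim 1 rules out.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G\in\mathcal{G}$ have $n$ vertices and let $q=1+s$ with $0<s\le s_0<\frac14$. Give all edges weight $0$. Lemma~\ref{lem:paramA} provides an admissible pair satisfying (I), and Proposition~\ref{prop:cuts} gives $(-1)^nP(G,q)=F(G)>0$. By Lemma~\ref{lem:GkinG} and Proposition~\ref{prop:sharp}, graphs in $\mathcal{G}$ have chromatic roots in $(q_0,q_0+\varepsilon)$ for every $\varepsilon>0$. Hence $\omega(\mathcal{G})=q_0$, and $q_0$ itself is not a chromatic root of a graph in $\mathcal{G}$.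
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:deg3}]
Let $q=1+s$ with $0<s\le\frac6{25}<\frac14$, give all edges weight $0$, and take the admissible pair of Lemma~\ref{lem:paramB}, which has $s\alpha\le\beta$. If for some 2-cut $S$ a component of $G-S$ disjoint from $C$ were a single vertex, that vertex would be off the outer cycle with all its neighbors in $S$, so of degree at most 2. This is excluded, so (II) holds and Proposition~\ref{prop:cuts} gives $(-1)^nP(G,q)>0$. A 3-connected planar graph, in any drawing, has no 2-cut and has minimum degree at least 3, so it satisfies the hypotheses.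
\end{proof}

\begin{thebibliography}{9}

\bibitem{DongJackson}
Dong and Jackson, 2011.

\bibitem{Jackson}
Jackson, 1993.

\bibitem{Roots}
\emph{Roots of the chromatic polynomial, spanning trees and minors},
\texttt{http://www2.compute.dtu.dk/\textasciitilde tper/attach/MinorsDanish.pdf}.

\end{thebibliography}
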